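\title{A neighborhood bound for matchings in simple hypergraphs}

\begin{abstract}
A hypergraph is simple if any two of its edges share at most one vertex. Let $N(H)$ be the largest number of vertices that share an edge with one given vertex of $H$. We prove the conjecture that every simple hypergraph $H$ has a matching with at least $|\mathcal E(H)|/(N(H)+1)$ edges. The bound holds for every matching that has as many edges of size $1$ as possible, then as many edges of size $2$ as possible, and so on, and the constant $N(H)+1$ is best possible. The proof is a payment scheme in which the pieces of such a matching pay one unit to every edge of $H$. Edges of size $2$ are handled by the Gallai--Edmonds structure theorem, larger edges by local exchanges along disjoint alternating paths.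
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hypergraph} $H=(V,\mathcal E)$ consists of a finite nonempty set $V=V(H)$ of vertices and a set $\mathcal E=\mathcal E(H)$ of nonempty subsets of $V$, the edges. It is \emph{simple} (or \emph{linear}) if $|e\cap e'|\le 1$ for any two distinct edges $e,e'$; equivalently, two distinct vertices lie in at most one common edge. A \emph{matching} is a set of pairwise disjoint edges, and $\nu(H)$ is the largest size of a matching. The \emph{neighborhood} of a vertex $a$ is $N(a)=\bigcup\{e\setminus\{a\}: a\in e\in\mathcal E\}$, and $N(H)=\max_{a\in V}|N(a)|$. In a simple hypergraph the sets $e\setminus\{a\}$ with $a\in e$ are pairwise disjoint, so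
\begin{equation}\label{eq:nbhd}
|N(a)|=\sum_{e\ni a}(|e|-1).
\end{equation}
Thus $|N(a)|$ is a degree in which an edge is weighted by its size minus one. For a graph, $N(H)$ is the maximum degree.

A theorem of Seymour states that $\nu(H)\ge|\mathcal E(H)|/n$ for every simple hypergraph on $n$ vertices. This bound depends on a global quantity: for a disjoint union of $t$ copies of $H$ the matching number is multiplied by $t$, while $|\mathcal E|/n$ does not change. The local substitute for $n$ is the largest size $N(H)+1\le n$ of a vertex together with its neighborhood, and it does not change under disjoint unions. Conjecture~5 of \cite{GC} asserts that $n$ may be replaced by $N(H)+1$. We prove this.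

\begin{theorem}\label{thm:main}
Every simple hypergraph $H$ satisfies $|\mathcal E(H)|\le (N(H)+1)\,\nu(H)$.
\end{theorem}

The proof shows which matchings are large. For a matching $M$ let $n_k(M)$ be the number of its edges of size $k$, and call $(n_1(M),n_2(M),n_3(M),\dots)$ the \emph{profile} of $M$.

\begin{theorem}\label{thm:lex}
Let $H$ be a simple hypergraph. Every matching $M$ of $H$ whose profile is lexicographically largest among all matchings of $H$ satisfies $|M|\ge|\mathcal E(H)|/(N(H)+1)$. The constant is best possible: for all integers $N\ge0$ and $\nu\ge1$ there is a simple hypergraph $H$ with $N(H)=N$, $\nu(H)=\nu$ and $|\mathcal E(H)|=(N+1)\nu$.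
\end{theorem}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:lex}, since $|M|\le\nu(H)$. A matching with lexicographically largest profile need not be a maximum matching: for the edges $\{1,2\}$, $\{1,3,4\}$, $\{2,5,6\}$ it consists of $\{1,2\}$ alone, while $\nu=2$.

The last assertion of Theorem~\ref{thm:lex} is quickly proved. It suffices to find, for each $N$, a simple hypergraph with $N(H)=N$, with $N+1$ edges and with $\nu=1$, and to take $\nu$ disjoint copies of it. For $N=0$ take the single edge $\{a\}$, and for $N=1$ the edges $\{a\}$ and $\{a,a'\}$. For $N\ge2$ take the \emph{near-pencil} on $\{0,1,\dots,N\}$ with the edges $\{1,\dots,N\}$ and $\{0,t\}$, $1\le t\le N$: any two of its edges meet in exactly one vertex, and every vertex has $N$ neighbors. There are quite different cases of equality. The complete graph on $2m+1$ vertices has $N=2m$, $\nu=m$ and $(2m+1)m$ edges, and the Fano plane has $N=6$, $\nu=1$ and $7$ lines. Simplicity cannot be dropped: the ten $3$-element subsets of a $5$-element set have $N=4$ and $\nu=1$.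

The greedy argument falls short by a constant factor. If all edges have size $k\ge2$, then by \eqref{eq:nbhd} every vertex lies in at most $N(H)/(k-1)$ edges, so an edge of a maximal matching meets at most $kN(H)/(k-1)-k+1$ edges, itself included. This gives the constant $\frac{k}{k-1}N(H)-k+1$ in place of $N(H)+1$. The loss comes from edges that are counted twice, and from ignoring that the $k$ vertices of a matching edge cannot all lie in many edges that meet the matching nowhere else. Section~\ref{sec:triples} shows, for $k=3$, how to recover this loss, and contains the main idea. Section~\ref{sec:states} reduces the general case to an inequality for a combinatorial \emph{state} built on the Gallai--Edmonds decomposition of the graph of edges of size $2$. Section~\ref{sec:account} sets up the payment scheme with free parameters, called rates, and lists what the rates must achieve. Sections~\ref{sec:exchange} and \ref{sec:petals} develop the exchange arguments, Section~\ref{sec:rates} chooses the rates, and Sections~\ref{sec:underpaid} and \ref{sec:end} verify that they work.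

\section{Edges of size three: rates, petals and roots}\label{sec:triples}

\begin{proposition}\label{prop:triples}
Let $H$ be a simple hypergraph all of whose edges have size $3$, let $\Delta=N(H)$, and let $M$ be a maximum matching. Then $|\mathcal E|\le(\Delta+1)|M|$.
\end{proposition}

\begin{proof}
We give every vertex $a$ a \emph{rate} $r_a\ge0$, and $a$ pays $2r_a$ to each edge through it. By \eqref{eq:nbhd} it pays $r_a|N(a)|\le r_a\Delta$ in total. Vertices not covered by $M$ get rate $0$, and the rates on each edge of $M$ will sum to $1$. So the total payment is at most $\Delta|M|$, and every edge of $M$ receives $2$.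

Call an edge $e\notin M$ a \emph{petal at $v$} if $v$ is the only vertex of $e$ covered by $M$. With all rates on $M$ equal to $\frac13$, a petal receives only $\frac23$, and the question is how many petals there can be. Call $b\in M$ \emph{marked} if some vertex $w\in b$ has at least three petals, and \emph{plain} otherwise. If $b$ is marked, then no vertex $v'\in b\setminus\{w\}$ has a petal. Indeed, let $e'$ be a petal at $v'$. Each of the two vertices of $e'\setminus\{v'\}$ lies in at most one edge with $w$, so some petal $e$ at $w$ contains neither of them. Then $e\cap e'=\emptyset$, and $(M\setminus\{b\})\cup\{e,e'\}$ is a larger matching, which is impossible. In particular $w$ is unique; call it the \emph{root} of $b$.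

Give the rates $\frac13,\frac13,\frac13$ to the vertices of a plain edge. On a marked edge give $\frac12$ to the root and $\frac14$ to the other two vertices. An edge $e\notin M$ has a covered vertex, since $M$ is maximum. If it has at least two, it receives at least $2(\frac14+\frac14)=1$. If it is a petal at a root, it receives $1$. Otherwise it is a petal at a vertex of a plain edge; it receives $\frac23$, and there are at most $3\cdot2$ such petals per plain edge. Counting one unit per edge,
\[
|\mathcal E|\le \Delta|M|-|M|+\tfrac13\cdot 6\,|M|=(\Delta+1)|M|.\qedhere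
\]
\end{proof}

For the Fano plane, $M$ is one line, each of its points has two petals, and every estimate is an equality.

Three things change in general.

\emph{Edges have several sizes.} Let a vertex $a$ pay $(|e|-1)r_a$ to each edge $e$ through it, so that it still pays at most $r_a\Delta$, and give the rate $1/k$ to the vertices of a matching edge of size $k$. An edge of size $i>k$ through such a vertex receives at least $(i-1)/k\ge1$. An edge that meets only matching edges larger than itself may receive very little, and this is what lexicographic optimality forbids: such an edge could be added at the expense of larger ones.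

\emph{Marking fails for size $2$.} On a marked edge of size $k$ the root needs the rate $1/(k-1)$ to pay its petals in full, and we shall give $1/(k+1)$ to the other vertices. The sum $\frac{1}{k-1}+\frac{k-1}{k+1}$ is at most $1$ for $k\ge3$, but it equals $\frac43$ for $k=2$. For edges of size $2$ we use the structure of all maximum matchings of a graph instead.

\emph{The two parts interact.} A large edge may be blocked only by edges of size $2$ of the matching, and these can sometimes be moved out of the way along alternating paths. The notions of petal and root must take such rerouting into account, and a root may lie far from the edge that it serves.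

\section{Reduction to states}\label{sec:states}

From here until the end of the paper, except in the deduction of Theorem~\ref{thm:lex} at the end of this section, we fix an integer $\Delta$ and a simple hypergraph $H=(V,\mathcal E)$ with at least one edge such that
\begin{equation}\label{eq:standing}
|e|\ge2\ \text{ for all } e\in\mathcal E,\qquad |N(a)|\le\Delta\ \text{ for all } a\in V.
\end{equation}
Then $2\le|e|\le\Delta+1$ for every edge $e$. Edges of size $2$ are called \emph{$2$-edges}, and $G$ is the graph on $V$ formed by them.

A graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching; a single vertex is factor-critical, and a factor-critical graph has an odd number of vertices. A matching of a graph is \emph{near-perfect} if it misses exactly one vertex. Let $R$ be the set of vertices missed by some maximum matching of $G$, let $C$ be the set of vertices outside $R$ that have a $G$-neighbor in $R$, and let $Q=V\setminus(R\cup C)$. By the definition of $C$ there is no $2$-edge between $R$ and $Q$.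

\begin{theorem}[Gallai--Edmonds; {\cite[Theorem 3.2.1]{LP}}]\label{thm:GE}
Every component of $G[R]$ is factor-critical, and $G[Q]$ has a perfect matching. Every maximum matching of $G$ consists of a near-perfect matching of each component of $G[R]$, a perfect matching of $G[Q]$, and edges that match the vertices of $C$ into distinct components of $G[R]$.
\end{theorem}

Let $K_x$ $(x\in I)$ be the vertex sets of the components of $G[R]$. The members of the index set $I$ are called \emph{nodes}. Write $s_x=|K_x|=2m_x+1$, and call $x$ \emph{trivial} if $s_x=1$. By Theorem~\ref{thm:GE},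
\begin{equation}\label{eq:nuG}
\nu(G)=|C|+\tfrac12|Q|+\sum_{x\in I}m_x .
\end{equation}
For $c\in C$ and $x\in I$ let $d(c,x)\le s_x$ be the number of $2$-edges from $c$ to $K_x$, and let $\Gamma(c)=\{x\in I:d(c,x)>0\}$.

A maximum matching of $G$ leaves at most one vertex of each $K_x$ uncovered, and no other vertex. The edges that can be added to some such matching are therefore among the following. An edge $e$ is \emph{transversal} if $e\subseteq R$ and $|e\cap K_x|\le1$ for all $x\in I$. Let $T$ be the set of transversal edges. A $2$-edge inside $R$ lies inside one $K_x$, so \emph{transversal edges have size at least $3$}. For $e\in T$ put $\hat e=\{x\in I:e\cap K_x\ne\emptyset\}$; then $|\hat e|=|e|$. Since each $K_x$ is factor-critical, it does not matter which vertex of $K_x$ is used from outside; it only matters that at most one is. So each node behaves like a single vertex, which can be given either to a vertex of $C$ or to a transversal edge.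

\begin{definition}\label{def:state}
A \emph{state} is a pair $(\varphi,B)$, where $\varphi\colon C\to I$ is injective with $\varphi(c)\in\Gamma(c)$ for all $c$, and $B\subseteq T$ is such that the sets $\hat b$ $(b\in B)$ are pairwise disjoint and disjoint from $\varphi(C)$. Let $n_k(B)$ be the number of edges of size $k$ in $B$. A state is \emph{optimal} if $(n_3(B),n_4(B),\dots)$ is lexicographically largest among all states.
\end{definition}

\begin{lemma}\label{lem:states}
\emph{(a)} For every state $(\varphi,B)$ there is a matching of $H$ that consists of $B$ and $\nu(G)$ $2$-edges.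

\emph{(b)} Let $M$ be a matching of $H$ with lexicographically largest profile, and let $B$ be the set of its edges of size at least $3$. Then $|M|=\nu(G)+|B|$, and $(\varphi,B)$ is an optimal state for some $\varphi$.
\end{lemma}

\begin{proof}
(a) Take $B$, match each $c\in C$ to a $G$-neighbor in $K_{\varphi(c)}$, and take a perfect matching of $G[Q]$. So far at most one vertex of each $K_x$ is covered. As $G[K_x]$ is factor-critical, it has a matching of $m_x$ $2$-edges that avoids this vertex. The number of $2$-edges used is $\nu(G)$ by \eqref{eq:nuG}.

(b) There are no edges of size $1$, so the $2$-edges of $M$ form a maximum matching of $G$. By Theorem~\ref{thm:GE} they match each $c\in C$ into some $K_{\varphi(c)}$ with $\varphi$ injective, they cover $C\cup Q$, they cover all of $K_x$ for $x\in\varphi(C)$, and they cover all but one vertex of every other $K_x$. Hence the edges of $B$ are transversal, no $K_x$ meets two of them, and they avoid the $K_x$ with $x\in\varphi(C)$. So $(\varphi,B)$ is a state. A state with a lexicographically larger sequence $(n_3,n_4,\dots)$ would give, by (a), a matching with a larger profile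 than $M$.
\end{proof}

The core of the paper is the following inequality.

\begin{proposition}\label{prop:core}
Assume \eqref{eq:standing}, and let $(\varphi,B)$ be an optimal state. Then
\[
|\mathcal E|\le(\Delta+1)\bigl(\nu(G)+|B|\bigr).
\]
\end{proposition}

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:lex}, assuming Proposition~\ref{prop:core}]
Let $H$ be an arbitrary simple hypergraph, $\Delta=N(H)$, and let $M$ have lexicographically largest profile. Let $V_1=\{a:\{a\}\in\mathcal E(H)\}$. By \eqref{eq:nbhd} a vertex $a\in V_1$ lies in $\{a\}$ and in at most $|N(a)|\le\Delta$ further edges, so at most $(\Delta+1)|V_1|$ edges meet $V_1$. The edges of size $1$ form a matching, so $M$ contains all of them, and the remaining edges of $M$ form a matching $M'$ disjoint from $V_1$. If no edge of $H$ is disjoint from $V_1$, then $|\mathcal E(H)|\le(\Delta+1)|V_1|=(\Delta+1)|M|$. Otherwise let $H'$ be the hypergraph on $V(H)\setminus V_1$ formed by the edges disjoint from $V_1$. It satisfies \eqref{eq:standing} with the same $\Delta$. The profile of $M'$ is lexicographically largest in $H'$, because any matching of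 $H'$ extends by the $|V_1|$ singleton edges to a matching of $H$. Lemma~\ref{lem:states}(b) and Proposition~\ref{prop:core} give $|\mathcal E(H')|\le(\Delta+1)|M'|$, hence $|\mathcal E(H)|\le(\Delta+1)(|V_1|+|M'|)=(\Delta+1)|M|$.
\end{proof}

It remains to prove Proposition~\ref{prop:core}. We fix an optimal state $(\varphi,B)$ and put
\[
Y=\varphi(C),\qquad Z=\bigcup_{b\in B}\hat b,\qquad F=I\setminus(Y\cup Z),
\]
so that $I$ is the disjoint union of $Y$, $Z$ and the set $F$ of unused nodes. Let $Z_{\le k}$ and $Z_{\ge k}$ be the unions of the sets $\hat b$ with $|b|\le k$ and $|b|\ge k$, and let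
\[
W_p=F\cup Z_{\ge p}.
\]
Thus $I$ is also the disjoint union of $Y$, $Z_{\le i}$ and $W_{i+1}$, for every $i$. From the point of view of an edge of size $i$, the nodes of $W_{i+1}$ are available: they are unused, or used by edges that lexicographic order allows us to give up.

\section{The accounting inequality}\label{sec:account}

By \eqref{eq:nuG}, the right side of Proposition~\ref{prop:core} provides $\Delta+1$ units for each $c\in C$, $(\Delta+1)/2$ units for each $q\in Q$, $(\Delta+1)m_x$ units for each node $x$, and $\Delta+1$ units for each $b\in B$. The first three budgets will pay for the edges outside $T$. The transversal edges are paid by nodes according to rates $r_x\in[0,\frac12]$, where a rate $r_x$ costs $r_x\Delta$ extra units.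

A nontrivial node can pay more than its rate. Its vertices have at most $s_x\Delta$ neighbors in total, counted with multiplicity, and its budget contains $(m_x+r_x)\Delta$; so it can afford
\[
\rho_x=\frac{m_x+r_x}{2m_x+1}
\]
per neighbor. From $r_x\le\frac12$ we get
\begin{equation}\label{eq:rho}
r_x\le\rho_x\le\tfrac12,\qquad (1-2\rho_x)s_x=1-2r_x,\qquad \rho_x\ge\tfrac13\ \text{ if $x$ is nontrivial},
\end{equation}
and $\rho_x=r_x$ if $x$ is trivial. For $e\in T$ let $\operatorname{pay}(e)=(|e|-1)\sum_{x\in\hat e}\rho_x$.

The rates on $\hat b$ will be financed by $b$. The rate of a node $\varphi(c)\in Y$ has to be financed mostly by $c$, which may already have spent $\Delta$ units on its $2$-edges to $R$. The saving that makes this possible is that a $2$-edge from $c$ to $K_x$ occupies a neighbor of a vertex of $K_x$, for which $x$ need not pay $\rho_x$. So $c$ can finance a rate $f_c$ at no cost as long as the nodes in $\Gamma(c)$ have rate at least $f_c$, and each node of smaller rate costs it the difference. With $t^+=\max(t,0)$, put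
\[
\omega_c=\sum_{x\in\Gamma(c)}(f_c-r_x)^+ .
\]

\begin{lemma}\label{lem:account}
For arbitrary functions $r\colon I\to[0,\frac12]$ and $f\colon C\to[0,\frac12]$,
\[
|\mathcal E\setminus T|+\sum_{e\in T}\operatorname{pay}(e)\le(\Delta+1)\,\nu(G)+\sum_{c\in C}(\omega_c-1)+\Delta\Bigl(\sum_{x\in I}r_x-\sum_{c\in C}f_c\Bigr).
\]
\end{lemma}

\begin{proof}
An edge outside $T$ meets $C$, or misses $C$ and meets $Q$, or lies in $R$ and has at least two vertices in some $K_x$. We let the vertices of $C\cup Q$ and the nodes pay so that each edge outside $T$ receives at least $1$ and each $e\in T$ receives $\operatorname{pay}(e)$.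

\emph{A vertex $c\in C$} pays $1$ to each $2$-edge from $c$ to $R$ and $\frac12$ to each $2$-edge from $c$ to $C\cup Q$; each larger edge that meets $C$ is paid $1$ by one of its vertices in $C$. Let $d(c,R)=\sum_xd(c,x)$ and $g_c=\Delta-d(c,R)\ge0$. An edge of size at least $3$ through $c$ accounts for at least two neighbors of $c$ in \eqref{eq:nbhd}. So apart from its $2$-edges to $R$, the vertex $c$ pays at most $\frac12$ per neighbor, and its total is at most $d(c,R)+\frac12g_c=\Delta-\frac12g_c$.

\emph{A vertex $q\in Q$} pays $\frac12$ to each $2$-edge through it; the other end lies in $C\cup Q$ and pays the other half. Each larger edge that meets $Q$ but not $C$ is paid $1$ by one of its vertices in $Q$. So $q$ pays at most $\frac12|N(q)|\le\frac12(\Delta+1)$.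

\emph{A node $x$} pays $1$ to each edge inside $R$ with at least two vertices in $K_x$, and $(|e|-1)\rho_x$ to each $e\in T$ with $x\in\hat e$. Let $\pi$ be the number of pairs of vertices of $K_x$ that lie in a common edge, so $\pi\le\binom{s_x}{2}=m_xs_x$. Let $\tau=\sum(|e|-1)$, summed over $e\in T$ with $x\in\hat e$, and let $d(C,x)=\sum_cd(c,x)$. By simplicity at most $\pi$ edges have two vertices in $K_x$, so $x$ pays at most $\pi+\rho_x\tau$. Count the neighbors of the vertices of $K_x$: those inside $K_x$ contribute $2\pi$, those in $C$ along $2$-edges contribute $d(C,x)$, and those in $R\setminus K_x$ along transversal edges contribute $\tau$, again by simplicity. Hence $2\pi+d(C,x)+\tau\le s_x\Delta$, and by \eqref{eq:rho} and $\rho_xs_x=m_x+r_x$,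
\begin{align*}
\pi+\rho_x\tau&\le(1-2\rho_x)\pi+\rho_xs_x\Delta-\rho_xd(C,x)\\
&\le m_x(1-2r_x)+(m_x+r_x)\Delta-\rho_xd(C,x)\\
&\le(\Delta+1)m_x+\Delta r_x-\rho_xd(C,x).
\end{align*}

Sum these bounds, then subtract and add $\Delta f_c=g_cf_c+\sum_xd(c,x)f_c$ for each $c$. The left side of the lemma is at most
\begin{multline*}
(\Delta+1)\Bigl(\tfrac12|Q|+\sum_xm_x\Bigr)+\Delta\Bigl(\sum_xr_x-\sum_cf_c\Bigr)\\
+\sum_{c}\Bigl[\Delta-g_c\bigl(\tfrac12-f_c\bigr)+\sum_{x\in\Gamma(c)}d(c,x)(f_c-\rho_x)\Bigr].
\end{multline*}
We claim $d(c,x)(f_c-\rho_x)\le(f_c-r_x)^+$. If $f_c\le\rho_x$, the left side is at most $0$. If $f_c>\rho_x$, then $d(c,x)\le s_x$ bounds it by $s_xf_c-m_x-r_x=(f_c-r_x)-m_x(1-2f_c)\le f_c-r_x$. So each square bracket is at most $\Delta+\omega_c=(\Delta+1)+(\omega_c-1)$, and \eqref{eq:nuG} finishes the proof.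
\end{proof}

If $H$ is a graph, then $T=\emptyset$, and $r=f=0$ gives $|\mathcal E|\le(\Delta+1)\nu(G)-|C|$, which is Theorem~\ref{thm:main} for graphs.

Call $e\in T\setminus B$ \emph{underpaid} if $\operatorname{pay}(e)<1$, and call $1-\operatorname{pay}(e)$ its \emph{deficit}. Since $|T|=\sum_{e\in T}\operatorname{pay}(e)-\sum_{b\in B}(\operatorname{pay}(b)-1)+\sum_{e\in T\setminus B}(1-\operatorname{pay}(e))$, Lemma~\ref{lem:account} gives
\begin{multline}\label{eq:master}
|\mathcal E|\le(\Delta+1)\,\nu(G)+\Delta\Bigl(\sum_{x}r_x-\sum_{c}f_c\Bigr)\\
-\sum_{c}(1-\omega_c)-\sum_{b\in B}\bigl(\operatorname{pay}(b)-1\bigr)+\sum_{e\text{ underpaid}}\bigl(1-\operatorname{pay}(e)\bigr).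
\end{multline}
This shows what is needed. The rates must satisfy $\sum_xr_x-\sum_cf_c\le|B|$, and the deficits must be covered by the reserves, namely $1-\omega_c$ for each $c\in C$ and $1+(\operatorname{pay}(b)-1)$ for each $b\in B$.

\section{Exchanges and loose nodes}\label{sec:exchange}

To insert a transversal edge $e$ we must first move the vertices of $C$ that are matched into $\hat e$. If $c$ moves from $\varphi(c)$ to a node of $Y$, the vertex of $C$ matched there must move in turn, and so on. Let $\mathcal G$ be the digraph on $I$ with an arc $y\to x$ whenever $y=\varphi(c)\in Y$ and $x\in\Gamma(c)\setminus\{y\}$. Nodes outside $Y$ are \emph{sinks}: no arc leaves them. So all nodes of a path, except possibly the last, lie in $Y$.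

Paths are directed and may be trivial (one node), and disjoint means vertex-disjoint. A walk from $x$ to $x'$ contains a path from $x$ to $x'$ on nodes of the walk. A node $x'$ is \emph{reachable} from $x$ if there is a path from $x$ to $x'$. For $U\subseteq I$, $\mathcal G[U]$ is the digraph induced on $U$, and $\mathcal G-U=\mathcal G[I\setminus U]$. We use Menger's theorem in this form: \emph{in a finite digraph with vertex sets $X,S$ and an integer $k\ge0$, either there are $k$ pairwise disjoint paths from $X$ to $S$, or some set of fewer than $k$ vertices, possibly including vertices of $X\cup S$, meets every path from $X$ to $S$.}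

\begin{definition}\label{def:clear}
Let $A\subseteq I$ and $W\subseteq I\setminus Y$. We say that $A$ can be \emph{cleared into $W$} if there are pairwise disjoint paths $P_a$ $(a\in A\cap Y)$ such that $P_a$ goes from $a$ to $W$ and $P_a\cap A=\{a\}$.
\end{definition}

The last node of $P_a$ is not $a$, because $a\in Y$, so it lies in $W\setminus A$. If $A$ can be cleared into $W$, then it can be cleared into every $W'$ with $W\subseteq W'\subseteq I\setminus Y$. Figure~\ref{fig:exchange} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rounded corners=8pt,fill=gray!15] (-0.45,-0.4) rectangle (2.85,0.4);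
\node at (-0.8,0) {$e$};
\node[circle,draw,fill=white,inner sep=1.5pt] (a) at (0,0) {$x_1$};
\node[circle,draw,fill=white,inner sep=1.5pt] (b) at (1.2,0) {$x_2$};
\node[circle,draw,fill=white,inner sep=1.5pt] (y0) at (2.4,0) {$y_0$};
\node[circle,draw,inner sep=1.5pt] (y1) at (4.4,0) {$y_1$};
\node[circle,draw,inner sep=1.5pt] (y2) at (6.4,0) {$x_3$};
\node[rectangle,draw,inner sep=3pt] (c0) at (3.4,1.5) {$c_0$};
\node[rectangle,draw,inner sep=3pt] (c1) at (5.4,1.5) {$c_1$};
\draw[very thick] (c0)--(y0);
\draw[very thick] (c1)--(y1);
\draw[dashed] (c0)--(y1);
\draw[dashed] (c1)--(y2);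
\draw[->] (y0) to[bend right] (y1);
\draw[->] (y1) to[bend right] (y2);
\end{tikzpicture}
\caption{A hypergraph with four $2$-edges (thick and dashed lines) and one edge $e$ of size $3$. Here $C=\{c_0,c_1\}$ and all five nodes are trivial. The thick edges define $\varphi$, so $Y=\{y_0,y_1\}$; with $B=\emptyset$ the unused nodes are $x_1,x_2,x_3$. The arrows are the arcs of $\mathcal G$. The path $y_0\to y_1\to x_3$ clears $\hat e$: rematching $c_0,c_1$ along the dashed edges makes room for $e$, so this state is not optimal.}\label{fig:exchange}
\end{figure}

\begin{lemma}[Exchange]\label{lem:exchange}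
\emph{(a)} Let $e\in T\setminus B$ with $|e|=i$ and $\hat e\cap Z_{\le i}=\emptyset$. Then $\hat e$ cannot be cleared into $W_{i+1}$.

\emph{(b)} Let $b\in B$ with $|b|=j$, and let $e,e'\in T\setminus B$ with $|e|=j$, $|e'|=i\in\{j,j+1\}$ and $\hat e\cap\hat e'=\emptyset$. Put $A=\hat e\cup\hat e'$ and suppose $A\cap Z_{\le i}\subseteq\hat b$. Then $A$ cannot be cleared into $W_{i+1}\cup\hat b$.
\end{lemma}

\begin{proof}
Suppose that a set $A$ can be cleared into $W$. For each path $y_0\to y_1\to\dots\to y_m$ of the family put $\varphi'(\varphi^{-1}(y_t))=y_{t+1}$ for $0\le t<m$, and let $\varphi'=\varphi$ elsewhere. Then $\varphi'(c)\in\Gamma(c)$ for all $c$. As the paths are disjoint and end outside $Y$, the map $\varphi'$ is injective, and $\varphi'(C)$ arises from $Y$ by removing the first nodes and adding the last nodes of the paths. Hence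
\begin{equation}\label{eq:phiprime}
\varphi'(C)\cap A=\emptyset,\qquad \varphi'(C)\subseteq Y\cup W.
\end{equation}

(a) Suppose $\hat e$ can be cleared into $W_{i+1}$. Take $\varphi'$ as above, remove from $B$ the edges $b'$ with $\hat b'\cap(\hat e\cup\varphi'(C))\ne\emptyset$, and add $e$. By \eqref{eq:phiprime} the result is a state, and since neither $\hat e$ nor $\varphi'(C)$ meets $Z_{\le i}$, all removed edges have size greater than $i$. So $n_k$ is unchanged for $k<i$ and $n_i$ increases, contrary to optimality.

(b) Suppose $A$ can be cleared into $W_{i+1}\cup\hat b$. Take $\varphi'$ as above, remove $b$ and the edges $b'$ with $\hat b'\cap(A\cup\varphi'(C))\ne\emptyset$, and add $e$ and $e'$. The result is a state. Both $A$ and $\varphi'(C)$ meet $Z_{\le i}$ only in $\hat b$, so all removed edges other than $b$ have size greater than $i$. If $i=j$, then $n_j$ increases by $1$ and $n_k$ is unchanged for $k<j$. If $i=j+1$, then $n_k$ is unchanged for $k\le j$ and $n_{j+1}$ increases. Both contradict optimality.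
\end{proof}

To apply the lemma we need several disjoint paths at once, while the choice of rates will only tell us about one node at a time. By Menger's theorem it is enough that each node keeps a path after a bounded number of other nodes are deleted. We also ask that the paths stay among nodes with the same property; this will keep them disjoint from paths that run outside.

\begin{definition}\label{def:loose}
Let $p\ge2$ be an integer. A set $L\subseteq I$ is \emph{$p$-loose} if $L\setminus Y\subseteq W_p$ and, for every $\ell\in L$ and every $U\subseteq I\setminus\{\ell\}$ with $|U|\le p$, the digraph $\mathcal G[L\setminus U]$ has a path from $\ell$ to $L\setminus Y$. Let $L_p$ be the union of all $p$-loose sets.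
\end{definition}

A union of $p$-loose sets is $p$-loose, so $L_p$ is the largest $p$-loose set. A $(p+1)$-loose set is $p$-loose, and $W_p$ is $p$-loose by trivial paths. Therefore
\begin{equation}\label{eq:Lp}
L_{p+1}\subseteq L_p,\qquad L_p\setminus Y=W_p,\qquad L_{i+1}\cap Z_{\le i}=\emptyset.
\end{equation}
If $H$ has no $2$-edges, then $Y=\emptyset$ and $L_p=W_p$; if moreover all edges have size $3$, then $L_p=F$ is the set of uncovered vertices for all $p\ge4$.

\begin{lemma}[Linking]\label{lem:link}
Let $A\subseteq I$ with $|A|\le p+1$.

\emph{(a)} If $A\cap Y\subseteq L_p$, then $A$ can be cleared into $W_p$ by paths in $\mathcal G[L_p]$.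

\emph{(b)} If $v\in A\cap Y$, $(A\cap Y)\setminus\{v\}\subseteq L_p$, and $\mathcal G-(A\setminus\{v\})$ has a path from $v$ to $W_p$, then $A$ can be cleared into $W_p$.
\end{lemma}

\begin{proof}
Let $X=A\cap Y$, let $\Omega=L_p$ in (a) and $\Omega=I$ in (b), and let $\mathcal G'=\mathcal G[\Omega\setminus(A\setminus Y)]$. It suffices to find $|X|$ disjoint paths from $X$ to $W_p$ in $\mathcal G'$: every node of $X$ is then the first node of one of them, so no path contains a second node of $X$, and no path contains a node of $A\setminus Y$. If such paths do not exist, Menger's theorem gives a set $U$ with $|U|<|X|$ that meets every path from $X$ to $W_p$ in $\mathcal G'$. Suppose some $a\in X\setminus U$ lies in $L_p$. The set $U'=U\cup(A\setminus Y)$ has at most $|A|-1\le p$ nodes and does not contain $a$, so $\mathcal G[L_p\setminus U']$ has a path from $a$ to $W_p$. It lies in $\mathcal G'$ and misses $U$, a contradiction. Since $X\setminus U\ne\emptyset$, this proves (a). In (b) it shows $X\setminus U=\{v\}$, and then $|U|<|X|$ forces $U=X\setminus\{v\}$. The given path from $v$ avoids $A\setminus\{v\}=U\cup(A\setminus Y)$,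 so it lies in $\mathcal G'$ and misses $U$, a contradiction.
\end{proof}

The next lemma generalizes the remark that an edge outside a maximum matching has a covered vertex: if all nodes of an edge but one are loose, the remaining node is stuck.

\begin{lemma}\label{lem:stuck}
Let $e\in T\setminus B$ with $|e|=i$, let $v\in\hat e$, and suppose $O=\hat e\setminus\{v\}\subseteq L_{i+1}$. Then no node of $L_{i+1}$ is reachable from $v$ in $\mathcal G-O$. In particular $v\notin L_{i+1}$.
\end{lemma}

\begin{proof}
Suppose $\ell\in L_{i+1}$ is reachable from $v$ in $\mathcal G-O$. If $v\notin Y$, then $v$ is a sink, so $v=\ell$ and $\hat e\subseteq L_{i+1}$; Lemma~\ref{lem:link}(a) clears $\hat e$ into $W_{i+1}$. If $v\in Y$, then $\ell\notin O$ and $|O|\le i+1$ give a path from $\ell$ to $W_{i+1}$ in $\mathcal G-O$, hence one from $v$, and Lemma~\ref{lem:link}(b) clears $\hat e$ into $W_{i+1}$. In both cases $\hat e\subseteq L_{i+1}\cup Y$ misses $Z_{\le i}$ by \eqref{eq:Lp}. This contradicts Lemma~\ref{lem:exchange}(a).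
\end{proof}

\section{Petals, certificates and roots}\label{sec:petals}

We shall use that for $i\ge3$
\begin{equation}\label{eq:chain}
L_{2i}\subseteq L_{2i-2}\subseteq L_{i+1}.
\end{equation}

\begin{definition}\label{def:petal}
An \emph{$i$-petal at the node $v$} is an edge $e\in T\setminus B$ with $|e|=i$ and $v\in\hat e$ such that all nodes of $O_e=\hat e\setminus\{v\}$ are trivial and lie in $L_{2i}$.
\end{definition}

When all edges have size $3$, these are the petals of Section~\ref{sec:triples}. Simplicity limits how petals at one node overlap:
\begin{equation}\label{eq:overlap}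
\text{every node $\ell$ lies in $O_e$ for at most $s_v$ petals $e$ at $v$.}
\end{equation}
Indeed, if $\ell\in O_e$, then $K_\ell$ is a single vertex, $e$ contains this vertex and one of the $s_v$ vertices of $K_v$, and this pair of vertices determines $e$.

In Section~\ref{sec:triples} a vertex with many petals belonged to a matching edge $b$, and $b$ shifted its rates toward that vertex. Now a node $z$ with many $j$-petals may lie in $Y$. If $\hat b$ is reachable from $z$ for an edge $b\in B$ of size $j$, then a petal at $z$ can replace $b$, by rerouting along a path from $z$ to $\hat b$, and optimality forbids a second edge to use a disjoint path to $\hat b$ at the same time. All relevant paths to $\hat b$ must therefore pass through a bottleneck, and the bottleneck plays the part of the root.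

\begin{definition}\label{def:cert}
Let $b\in B$ with $|b|=j$. A \emph{certificate} for $b$ is a triple $(z,\mathcal P,P_0)$, where $z$ is a node, $\mathcal P$ is a set of more than $js_z$ $j$-petals at $z$, and $P_0$ is a path from $z$ to $\hat b$. Its \emph{root} $w$ is the last node of $P_0$ among the nodes that lie on every path from $z$ to $\hat b$.
\end{definition}

The node $z$ lies on every such path, so $w$ exists. All nodes of $P_0$ lie in $Y\cup\hat b$; in particular $z,w\in Y\cup\hat b$, and if $z\in\hat b$ then $P_0$ is trivial and $w=z$.

\begin{lemma}\label{lem:cert}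
Let $(z,\mathcal P,P_0)$ be a certificate with root $w$ for $b\in B$, $|b|=j$.

\emph{(a)} No node of $L_{j+1}$ is reachable from $z$ in $\mathcal G$.

\emph{(b)} Let $e'\in T\setminus B$ with $|e'|=i\in\{j,j+1\}$, let $v'\in\hat e'$, and suppose $O'=\hat e'\setminus\{v'\}\subseteq L_{2i-2}$. Then every path from $v'$ to $\hat b$ in $\mathcal G-O'$ contains $w$.
\end{lemma}

\begin{proof}
(a) Suppose a path from $z$ meets $L_{j+1}$, and let $\ell$ be its first node in $L_{j+1}$. By \eqref{eq:overlap} there is $e\in\mathcal P$ with $\ell\notin O_e$. The nodes before $\ell$ are outside $L_{j+1}\supseteq O_e$. So $\ell$ is reachable from $z$ in $\mathcal G-O_e$, contrary to Lemma~\ref{lem:stuck}.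

(b) Suppose $P'$ is a path from $v'$ to $\hat b$ in $\mathcal G-O'$ with $w\notin P'$. Then $v'\in Y\cup\hat b$. We choose a petal disjoint from $e'$, clear both edges simultaneously, and contradict Lemma~\ref{lem:exchange}(b).

\emph{The petal.} Since $|O'|=i-1\le j$, by \eqref{eq:overlap} at most $js_z$ petals $e\in\mathcal P$ have $O_e\cap O'\ne\emptyset$. Choose $e\in\mathcal P$ with $O\cap O'=\emptyset$, where $O=O_e$. As $2i-2\le 2j$, we have
\[
O\cup O'\subseteq L_{2i-2}\subseteq L_{i+1}\subseteq L_{j+1}.
\]
Let $\mathcal G_0=\mathcal G-L_{i+1}$. By (a), every path of $\mathcal G$ that starts at $z$ lies in $\mathcal G_0$. By Lemma~\ref{lem:stuck} applied to $e'$ and $v'$, the path $P'$ lies in $\mathcal G_0$. In particular $z,v'\notin O\cup O'$. Also $z\ne v'$, since otherwise $P'$ would be a path from $z$ to $\hat b$ that avoids $w$. Hence $\hat e\cap\hat e'=\emptyset$.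

\emph{Two disjoint paths to $\hat b$.} We claim that $\mathcal G_0$ has disjoint paths $P_z$ from $z$ and $P_{v'}$ from $v'$ to $\hat b$. Otherwise Menger's theorem gives a set of at most one node that meets all paths from $\{z,v'\}$ to $\hat b$ in $\mathcal G_0$; it is nonempty because of $P'$, say $\{t\}$. Then $t$ lies on $P'$, so $t\ne w$, and $t$ lies on every path of $\mathcal G$ from $z$ to $\hat b$. By the choice of $w$ as the \emph{last} such node, $t$ precedes $w$ on $P_0$. Following $P_0$ from $z$ to $t$ and then $P'$ from $t$ to its end, we obtain a walk from $z$ to $\hat b$ that avoids $w$, a contradiction.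

\emph{The exchange.} Since $|O\cup O'|=j+i-2\le 2i-2$, Lemma~\ref{lem:link}(a) clears $O\cup O'$ into $W_{2i-2}\subseteq W_{i+1}$ by paths in $\mathcal G[L_{2i-2}]$. These paths are disjoint from $P_z$ and $P_{v'}$, which lie in $\mathcal G_0$; in particular they avoid $z$ and $v'$. Let $A=\hat e\cup\hat e'=O\cup O'\cup\{z,v'\}$. We have $P_z\cap A=\{z\}$ and $P_{v'}\cap A=\{v'\}$. Adding $P_z$ if $z\in Y$ and $P_{v'}$ if $v'\in Y$, we clear $A$ into $W_{i+1}\cup\hat b$. Finally $A\cap Z_{\le i}\subseteq\hat b$, because $O\cup O'$ misses $Z_{\le i}$ by \eqref{eq:Lp} and $z,v'\in Y\cup\hat b$. This contradicts Lemma~\ref{lem:exchange}(b).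
\end{proof}

The case $i=j+1$ is needed because lowering rates on $\hat b$ from $1/j$ to $1/(j+1)$ endangers edges of size $j+1$, which would receive only $j/(j+1)$ from such a node. Edges of size at least $j+2$ still receive $1$. This case is also the reason for the threshold $js_z$ in Definition~\ref{def:cert}.

\section{The choice of rates}\label{sec:rates}

Call $b\in B$ \emph{marked} if it has a certificate, and \emph{plain} otherwise. These notions depend only on the state $(\varphi,B)$ and not on any rates. For each marked $b$ fix a certificate, with first entry $z_b$ and root $w_b$, and call $w_b$ the root of $b$.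

\emph{Rates outside $Y$.} Put $r_x=0$ for $x\in F$. For $x\in\hat b$ with $|b|=k$ put
\[
r_x=\begin{cases}1/k&\text{if $b$ is plain,}\\ 1/(k-1)&\text{if $b$ is marked and $x=w_b$,}\\ 1/(k+1)&\text{if $b$ is marked and $x\ne w_b$.}\end{cases}
\]

\emph{Rates on $Y$.} For $y\in Y$ let $\beta_y$ be the maximum of $1/(|b|-1)$ over the marked $b$ with $w_b=y$, and $\beta_y=0$ if there is none. Let $\mathcal S=\{0\}\cup\{1/p:2\le p\le 2\Delta+2\}$. A function $f\colon C\to\mathcal S$ determines rates $r_{\varphi(c)}=\max(f_c,\beta_{\varphi(c)})$, and then the numbers $\omega_c$ of Section~\ref{sec:account}. Call $f$ \emph{admissible} if $\omega_c\le1$ for all $c$; the function $f=0$ is admissible. High rates pay more edges, and by \eqref{eq:master} the part $f_c$ of the rate of $\varphi(c)$ costs only $\omega_c$. So we \emph{fix an admissible $f$ with $\sum_cf_c$ maximum}. Since $3\le|b|\le\Delta+1$ for $b\in B$, all rates lie in $\mathcal S$; in particular $f_c\le r_{\varphi(c)}$ and $r,f\le\frac12$, as Lemma~\ref{lem:account} requires. Wherever the root lies,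
\begin{equation}\label{eq:root}
r_{w_b}\ge\frac1{|b|-1}\qquad\text{for every marked }b.
\end{equation}

\begin{example}\label{ex:pencil}
For the near-pencil with $N=\Delta\ge3$, the graph $G$ is a star, $C=\{0\}$, the nodes are the vertices $1,\dots,\Delta$, and $T$ consists of $e=\{1,\dots,\Delta\}$. As $\varphi(0)\in\hat e$, we have $B=\emptyset$, and $\Delta-1$ nodes of $\Gamma(0)$ have rate $0$. So $\omega_0=(\Delta-1)f_0$, the maximal choice is $f_0=1/(\Delta-1)$, and $\operatorname{pay}(e)=1$: the reserve of the vertex $0$ pays exactly for $e$.
\end{example}

For $2\le p\le2\Delta+2$ let $\Lambda_p=\{x\in I:r_x<1/p\}$. All values of $p$ used below are among $i-1$, $i$, $i+1$, $2i-2$, $2i$ for an edge size $i$ with $3\le i\le\Delta+1$, and lie in this range. The maximality of $f$ links the rates to the exchanges: a node of low rate is loose, since otherwise the rates of all the nodes that it can reach could be raised together.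

\begin{lemma}\label{lem:lowloose}
The set $\Lambda_p$ is $p$-loose. In particular $\Lambda_p\subseteq L_p$.
\end{lemma}

\begin{proof}
If $x\in\hat b\cap\Lambda_p$, then $1/(|b|+1)\le r_x<1/p$, so $|b|\ge p$. Hence $\Lambda_p\setminus Y\subseteq W_p$. Let $\ell\in\Lambda_p$ and $U\subseteq I\setminus\{\ell\}$ with $|U|\le p$, and let $X$ be the set of nodes reachable from $\ell$ in $\mathcal G[\Lambda_p\setminus U]$. We must show $X\not\subseteq Y$. Suppose $X\subseteq Y$ and put $C_0=\varphi^{-1}(X)\ne\emptyset$. For $c\in C_0$ both $f_c$ and $\beta_{\varphi(c)}$ are less than $1/p$. Raise $f$ to $1/p$ on $C_0$. Then the rates become $1/p$ on $X$ and are unchanged elsewhere. No rate decreases, so $\omega_c$ does not increase for $c\notin C_0$. The new function has a larger sum, so it is not admissible, and some $c\in C_0$ has new value $\omega_c>1$. In this sum the nodes of $X$ contribute $0$, a node outside $X$ contributes only if it lies in $\Lambda_p$, and every term is at most $1/p$. So $\Gamma(c)\setminus X$ contains at least $p+1$ nodes of $\Lambda_p$, and one of them, $x$, is not in $U$. The arc $\varphi(c)\to x$ of $\mathcal G[\Lambda_p\setminus U]$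 starts in $X$, so $x\in X$, a contradiction.
\end{proof}

When a root lies in $Y$, its high rate \eqref{eq:root} must be financed by $b$, which also finances $|b|$ nodes of rate $1/(|b|+1)$. The vertex of $C$ matched to the root contributes exactly the share that makes this affordable.

\begin{lemma}\label{lem:share}
If $b$ is marked, $|b|=j$ and $w_b=\varphi(c)\in Y$, then $f_c\ge1/(j+1)$.
\end{lemma}

\begin{proof}
Every $x\in\Gamma(c)\setminus\{w_b\}$ is reachable from $z_b$ through $w_b$, so $x\notin L_{j+1}\supseteq\Lambda_{j+1}$ by Lemmas~\ref{lem:cert}(a) and \ref{lem:lowloose}; that is, $r_x\ge1/(j+1)$. If $f_c<1/(j+1)$, raise $f_c$ to $1/(j+1)$. No rate changes, because $\beta_{w_b}\ge1/(j-1)$. The new $\omega_c$ is $0$ and the other $\omega_{c'}$ are unchanged, contrary to the maximality of $f$.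
\end{proof}

The following lemma is the form in which the exchange arguments will be used. It says that, from the stuck node of an edge of size $i$, the roots block every path of low rate into a marked edge.

\begin{lemma}\label{lem:end}
Let $e\in T\setminus B$ with $|e|=i$, let $v\in\hat e$, and suppose $O=\hat e\setminus\{v\}\subseteq L_{2i-2}$. Then every path in $\mathcal G[\Lambda_{i-1}\setminus O]$ from $v$ to a node $x\notin Y$ ends in $\hat b$ for a plain edge $b$ of size $i$. In particular $r_x=1/i$.
\end{lemma}

\begin{proof}
By \eqref{eq:chain} and Lemma~\ref{lem:stuck}, $x\notin L_{i+1}\supseteq W_{i+1}$. So $x\in\hat b$ with $k=|b|\le i$. Suppose $b$ is marked. By \eqref{eq:root}, $r_{w_b}\ge1/(k-1)\ge1/(i-1)$, so $w_b\notin\Lambda_{i-1}$ and the path avoids $w_b$. In particular $x\ne w_b$, so $1/(k+1)=r_x<1/(i-1)$, which gives $k\ge i-1$ and $i\in\{k,k+1\}$. This contradicts Lemma~\ref{lem:cert}(b) with $j=k$, $e'=e$, $v'=v$. Hence $b$ is plain, and $1/k=r_x<1/(i-1)$ gives $k=i$.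
\end{proof}

\section{Underpaid edges}\label{sec:underpaid}

\begin{lemma}\label{lem:under}
Let $e$ be underpaid, $|e|=i$, let $v\in\hat e$ have maximum rate in $\hat e$, and let $O=\hat e\setminus\{v\}$.

\emph{(a)} $r_v=1/i$, $O\subseteq\Lambda_{2i}$, and $e$ is an $i$-petal at $v$.

\emph{(b)} $1-\operatorname{pay}(e)\le 1/(is_v)$.

\emph{(c)} Either $v\in\hat b$ for a plain $b$ of size $i$, or $v=\varphi(c)\in Y$ and $\{\ell\in\Gamma(c):r_\ell<1/i\}\subseteq O$.
\end{lemma}

\begin{proof}
Since $\operatorname{pay}(e)<1$, we have $\sum_{x\in\hat e}\rho_x<1/(i-1)$. With \eqref{eq:rho} this gives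
\begin{equation}\label{eq:gap}
r_v\le\rho_v<\frac1{i-1},\qquad r_\ell\le\rho_\ell<\frac1{i-1}-r_v\quad(\ell\in O).
\end{equation}

(a) As $r_v\in\mathcal S$, the first inequality gives $r_v\le1/i$. If $r_v<1/(i+1)$, then $\hat e\subseteq\Lambda_{i+1}\subseteq L_{i+1}$, contrary to Lemma~\ref{lem:stuck}. So $r_v\in\{1/i,1/(i+1)\}$.

Suppose $r_v=1/(i+1)$. For $\ell\in O$, \eqref{eq:gap} gives $r_\ell<\frac2{(i-1)(i+1)}\le\frac1{2(i-1)}$, because $i+1\ge4$. So $O\subseteq\Lambda_{2i-2}\subseteq L_{2i-2}$. Since $v\in\Lambda_i$ and $|O|\le i$, Lemma~\ref{lem:lowloose} gives a path, possibly trivial, in $\mathcal G[\Lambda_i\setminus O]$ from $v$ to a node $x\notin Y$. It lies in $\Lambda_{i-1}\setminus O$ and $r_x<1/i$, contrary to Lemma~\ref{lem:end}.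

So $r_v=1/i$, and for $\ell\in O$ we get $r_\ell\le\rho_\ell<\frac1{i(i-1)}\le\frac1{2i}<\frac13$. Hence $O\subseteq\Lambda_{2i}\subseteq L_{2i}$, and the nodes of $O$ are trivial by \eqref{eq:rho}.

(b) If $v$ is trivial, then $1-\operatorname{pay}(e)\le1-\frac{i-1}{i}=\frac1i$. If $v$ is nontrivial, then $\frac13\le\rho_v<\frac1{i-1}$ forces $i=3$, and by \eqref{eq:rho}, $1-\operatorname{pay}(e)\le1-2\rho_v=(1-\frac23)/s_v=1/(3s_v)$.

(c) By (a) and \eqref{eq:chain}, Lemma~\ref{lem:end} applies to $e$ and $v$, and $v\in\Lambda_{i-1}$. If $v\notin Y$, apply it to the trivial path. Let $v=\varphi(c)$, and suppose $\ell\in\Gamma(c)\setminus O$ has $r_\ell<1/i$. Then $\ell\in\Lambda_i$ and $v\notin\Lambda_i$. Lemma~\ref{lem:lowloose} gives a path in $\mathcal G[\Lambda_i\setminus O]$ from $\ell$ to a node $x\notin Y$. Preceded by the arc $v\to\ell$, it is a path in $\mathcal G[\Lambda_{i-1}\setminus O]$ from $v$ with $r_x<1/i$, contrary to Lemma~\ref{lem:end}.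
\end{proof}

By (a) the node $v$ is unique, since the other nodes of $\hat e$ have smaller rate; we call it the \emph{main node} of $e$. For a node $v$ let $n_v$ be the number of underpaid edges with main node $v$. If $n_v\ge1$, all these edges have the same size $i=1/r_v$, and by (b)
\begin{equation}\label{eq:deficit}
\text{their total deficit is at most }\frac{n_v}{is_v}.
\end{equation}
Marking was designed to make this at most $1$.

\begin{lemma}\label{lem:few}
If $n_v\ge1$ and $r_v=1/i$, then $n_v\le is_v$.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be the set of underpaid edges with main node $v$; they are $i$-petals at $v$. Fix $e\in\mathcal P$. Since $v\in\Lambda_{i-1}$ and $|O_e|=i-1$, Lemma~\ref{lem:lowloose} gives a path $P_0$ in $\mathcal G[\Lambda_{i-1}\setminus O_e]$ from $v$ to a node outside $Y$. By Lemma~\ref{lem:end} it ends in $\hat b$ for a plain $b$ of size $i$. If $|\mathcal P|>is_v$, then $(v,\mathcal P,P_0)$ is a certificate for $b$, which is impossible for a plain edge.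
\end{proof}

\begin{lemma}\label{lem:reserve}
\emph{(a)} For $c\in C$, the underpaid edges with main node $\varphi(c)$ have total deficit at most $1-\omega_c$.

\emph{(b)} For a plain $b$ of size $j$, the underpaid edges with main node in $\hat b$ have total deficit at most $j-1$.
\end{lemma}

\begin{proof}
(a) Let $y=\varphi(c)$. If $n_y=0$, the claim is the admissibility of $f$. Let $n_y\ge1$, $r_y=1/i$, and $\Lambda'=\{\ell\in\Gamma(c):r_\ell<1/i\}$. Since $f_c\le r_y=1/i$, only nodes of $\Lambda'$ contribute to $\omega_c$, each at most $1/i$. If $\Lambda'=\emptyset$, then $\omega_c=0$, and the deficit is at most $1$ by \eqref{eq:deficit} and Lemma~\ref{lem:few}. Let $\Lambda'\ne\emptyset$. By Lemma~\ref{lem:under}(c), $\Lambda'\subseteq O_e$ for every underpaid $e$ with main node $y$. Hence $|\Lambda'|\le i-1$ and $\omega_c\le(i-1)/i$; and a node of $\Lambda'$ lies in all these sets $O_e$, so $n_y\le s_y$ by \eqref{eq:overlap}. By \eqref{eq:deficit} the deficit is at most $1/i\le1-\omega_c$.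

(b) Here $r_x=1/j$ for all $x\in\hat b$. If $n_x\le(j-1)s_x$ for all $x\in\hat b$, then by \eqref{eq:deficit} the deficit is at most $j\cdot\frac{j-1}j=j-1$. So let $n_x>(j-1)s_x$ for some $x\in\hat b$. We show that $n_{x'}=0$ for every other $x'\in\hat b$; then the deficit is at most $1\le j-1$ by \eqref{eq:deficit} and Lemma~\ref{lem:few}. Suppose $e'$ is underpaid with main node $x'$, and let $O'=\hat e'\setminus\{x'\}$, so $|O'|=j-1$. By \eqref{eq:overlap} at most $(j-1)s_x$ petals $e$ at $x$ have $O_e\cap O'\ne\emptyset$, so some underpaid $e$ with main node $x$ has $O_e\cap O'=\emptyset$. The sets $O_e,O'$ lie in $\Lambda_{2j}$, which contains neither $x$ nor $x'$, so $\hat e\cap\hat e'=\emptyset$. Let $A=\hat e\cup\hat e'$. Then $|A|=2j$ and $A\cap Y\subseteq O_e\cup O'\subseteq L_{2j}$, so Lemma~\ref{lem:link}(a) clears $A$ into $W_{2j}\subseteq W_{j+1}\cup\hat b$. Moreover $A\cap Z_{\le j}=\{x,x'\}\subseteq\hat b$ by \eqref{eq:Lp}. This contradicts Lemma~\ref{lem:exchange}(b) with $i=j$.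
\end{proof}

\section{Proof of Proposition~\ref{prop:core}}\label{sec:end}

We bound the terms of \eqref{eq:master}.

\emph{The cost of the rates.} Since $r=0$ on $F$,
\[
\sum_{x\in I}r_x-\sum_{c\in C}f_c=\sum_{b\in B}\sum_{x\in\hat b}r_x+\sum_{c\in C}\bigl(r_{\varphi(c)}-f_c\bigr).
\]
If $y=\varphi(c)$ has $r_y>f_c$, then $r_y=\beta_y=1/(|b|-1)$ for some marked $b$ with root $y$, and Lemma~\ref{lem:share} gives $r_y-f_c\le\frac1{|b|-1}-\frac1{|b|+1}$. Charge this amount to one such $b$. A marked edge has one root, so it is charged at most once, and only if its root lies in $Y$. Thus a plain edge accounts for $\sum_{x\in\hat b}r_x=1$. A marked edge of size $j$ accounts for $\frac{j-1}{j+1}+\frac1{j-1}$ if $w_b\in\hat b$, and for at most $\frac j{j+1}+\frac1{j-1}-\frac1{j+1}$, which is the same number, if $w_b\in Y$. Now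
\[
\frac{j-1}{j+1}+\frac1{j-1}=\frac{j^2-j+2}{j^2-1}\le1\qquad(j\ge3).
\]
Hence $\sum_xr_x-\sum_cf_c\le|B|$.

\emph{The payments to $B$.} Let $|b|=j$. By \eqref{eq:rho}, $\operatorname{pay}(b)\ge(j-1)\sum_{x\in\hat b}r_x$. This is $j-1$ if $b$ is plain. If $b$ is marked, it is at least $(j-1)\frac j{j+1}\ge1$, as $j^2-2j-1\ge0$ for $j\ge3$.

\emph{The deficits.} By Lemma~\ref{lem:under}(c) the main node of an underpaid edge lies in $Y$ or in $\hat b$ for a plain $b$. By Lemma~\ref{lem:reserve} the total deficit is at most $\sum_c(1-\omega_c)+\sum_{b\text{ plain}}(|b|-1)$.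

Substituting these three bounds into \eqref{eq:master}, the terms $1-\omega_c$ cancel, and
\[
|\mathcal E|\le(\Delta+1)\,\nu(G)+\Delta|B|+\sum_{b\text{ plain}}\bigl[(|b|-1)-(|b|-2)\bigr]\le(\Delta+1)\bigl(\nu(G)+|B|\bigr).
\]
This proves Proposition~\ref{prop:core}. Together with the deduction in Section~\ref{sec:states} and the examples in Section~\ref{sec:intro}, it completes the proofs of Theorems~\ref{thm:lex} and \ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{GC}
\emph{Graphs and Combinatorics},
\texttt{https://old.renyi.hu/\textasciitilde{}furedi/PUBS3/furedi\_047\_chr-index.pdf}.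

\bibitem{LP}
Lov\'asz and Plummer, \emph{Matching Theory}.

\end{thebibliography}
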